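\title{Expansive automorphisms of transitive shifts of finite type are of finite type}

\begin{abstract}
Let $(X,\sigma)$ be a transitive two-sided shift of finite type and let $\varphi$ be an expansive homeomorphism of $X$ that commutes with $\sigma$. We prove that $(X,\varphi)$ is topologically conjugate to a shift of finite type. The proof shows that the measure of maximal entropy of $\sigma$ is a finite-memory Markov measure for $\varphi$ as well; it compares the rows of a wide vertical strip in the space-time diagrams of $\varphi$ with their Markov approximation. The same method treats nonwandering and mixing shifts of finite type, Markov measures, and endomorphisms.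
\end{abstract}

\section{Introduction}

Let $A$ be a finite alphabet and let $\sigma$ be the shift on $A^{\mathbb Z}$, $(\sigma x)_i=x_{i+1}$. A \emph{subshift} is a closed set $X\subseteq A^{\mathbb Z}$ with $\sigma X=X$, together with the restriction of $\sigma$. It is a \emph{shift of finite type} (SFT) if it consists of all sequences that avoid some finite list of forbidden blocks. Conjugate always means topologically conjugate. A homeomorphism $T$ of a compact metric space $X$ is \emph{transitive} if $X\neq\emptyset$ and for all nonempty open sets $U,V$ there is $n>0$ with $T^nU\cap V\neq\emptyset$. It is \emph{expansive} if there is $\delta>0$ such that $d(T^jx,T^jy)\le\delta$ for all $j\in\mathbb Z$ implies $x=y$; by compactness this does not depend on the metric, so it is invariant under conjugacy. A system $(X,T)$ is conjugate to a subshift if and only if $X$ is zero-dimensional and $T$ is expansive.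

An \emph{automorphism} of a subshift $(X,\sigma)$ is a homeomorphism $\varphi\colon X\to X$ with $\varphi\sigma=\sigma\varphi$. If $\varphi$ is expansive, then $(X,\varphi)$ is itself conjugate to a subshift, and one asks whether this second subshift inherits finite type from the first. The simplest cases say yes. The powers $\sigma^n$, $n\neq0$, of an SFT are conjugate to SFTs: read the points in blocks of length $|n|$, backwards if $n<0$. On a product of two full shifts, $\sigma\times\sigma^{-1}$ is an automorphism of $\sigma\times\sigma$ and is conjugate to a full shift.

A picture explains why one would expect this in general. Write the orbit of $x$ as a planar array with entry $(\varphi^jx)_i$ in column $i$ and row $j$, so that $\sigma$ shifts horizontally and $\varphi$ vertically. If $X$ is an SFT, these arrays are described by finitely many local rules: each row avoids the forbidden blocks, and each row is computed from the one below it by the local rule of $\varphi$. Expansiveness of $\varphi$ says that a vertical strip of bounded width determines the array, so $(X,\varphi)$ is conjugate to the vertical shift on the contents of such a strip. It is tempting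 to conclude that these contents are described by local rules too. But suppose that the strip is filled so that every $m+1$ consecutive rows are seen in some array. The arrays belonging to different groups of rows need not be compatible outside the strip. Expansiveness gives \emph{uniqueness} of an extension to the plane, and finite type asks for its \emph{existence}. The gap is real: D.~Fiebig showed that there is a non-transitive SFT $(X,\sigma)$ with an expansive automorphism $\varphi$ such that $(X,\varphi)$ is not conjugate to an SFT. The survey \cite{survey} poses as an open problem whether a subshift commuting with a \emph{transitive} SFT is again an SFT. The answer is yes.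

\begin{theorem}\label{thm:main}
Let $(X,\sigma)$ be a transitive two-sided SFT and let $\varphi$ be an expansive automorphism of $(X,\sigma)$. Then $(X,\varphi)$ is conjugate to an SFT.
\end{theorem}

The proof converts uniqueness into existence by means of entropy. Transitivity supplies the Parry measure $\mu$ of $\sigma$, which is Markov for $\sigma$, has full support, and is preserved by $\varphi$. Under $\mu$ the rows of the strip over the columns $[-N,N]$ form a stationary process. New information enters this process only through the two sides of the strip, and the Markov property makes the amount that enters independent of the width. We replace the process by its $m$-step Markov approximation, which lives on the locally admissible fillings of the strip. Uniqueness of extensions shows that the central columns carry all the entropy of the approximation, while for a time of order $N$ these columns cannot be told apart from the true ones. Letting $N\to\infty$ shows that the true process has as much entropy as its Markov approximation. Hence it is Markov, and the support of a Markov measure is an SFT.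

Section~\ref{sec:prelim} recalls the facts that we use. Section~\ref{sec:diagrams} states the central result, Theorem~\ref{thm:core}, in a form that also covers noninvertible maps. Section~\ref{sec:example} runs the argument by hand on an example, and Sections~\ref{sec:sides}--\ref{sec:proof} give the proof. Sections~\ref{sec:commuting} and~\ref{sec:endo}, which are not needed for Theorem~\ref{thm:main}, treat nonwandering and mixing SFTs and Markov measures (Theorem~\ref{thm:commuting}) and endomorphisms (Theorem~\ref{thm:endo}).

\section{Vertex shifts, entropy and Markov measures}\label{sec:prelim}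

Throughout, $[a,b]$ is an interval of integers and $x_{[a,b]}=x_a\dots x_b$.

\subsection*{Subshifts}
For a subshift $Y$ let $L_n(Y)$ be the set of words of length $n$ that occur in points of $Y$. These words form the \emph{language} of $Y$. Subwords of words of the language are in the language, and since $Y$ is closed and shift-invariant, a sequence all of whose words are in the language belongs to $Y$. A subshift conjugate to an SFT is an SFT.

A continuous map $\psi\colon X\to X'$ between subshifts with $\psi\sigma=\sigma\psi$ has a \emph{radius}: an integer $r\ge1$ such that $(\psi x)_i=(\psi y)_i$ whenever $x$ and $y$ agree on $[i-r,i+r]$. Indeed, $x\mapsto(\psi x)_0$ is a continuous map to a finite set, which gives $r$ for $i=0$, and $(\psi x)_i=(\psi\sigma^ix)_0$.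

A \emph{vertex shift} is the set of bi-infinite vertex sequences of paths in a finite directed graph without multiple edges. If $X$ is an SFT whose forbidden blocks have length at most $M+1$, the higher-block map $x\mapsto(x_{[i,i+M-1]})_{i\in\mathbb Z}$ conjugates $X$ to the vertex shift with vertices $L_M(X)$ and edges $L_{M+1}(X)$. We may therefore assume that every vertex and every edge lies on a bi-infinite path, and we always do. The vertex shift is \emph{irreducible} if the graph is nonempty and for all vertices $a,b$ there is a path of positive length from $a$ to $b$. This is equivalent to transitivity. Transitivity applied to the sets $\{x_0=a\}$ and $\{x_0=b\}$ gives the path. Conversely, two cylinders given by words $u,v$ on $[-l,l]$ are joined by a point that reads $u$, then a path from the last symbol of $u$ to the first symbol of $v$, then $v$.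

\subsection*{Entropy}
All random variables take finitely many values. Let $H(V)=-\sum_vP(V=v)\log P(V=v)$, and let $H(V\mid W)$ be the average over $w$ of the entropy of the conditional law of $V$ given $W=w$. We use three textbook facts.
\begin{itemize}
\item[(H1)] $H(V,V'\mid W)=H(V\mid W)+H(V'\mid V,W)$.
\item[(H2)] If $V'$ is a function of $(V,W)$, then $H(V'\mid W)\le H(V\mid W)$.
\item[(H3)] $H(V\mid W,W')\le H(V\mid W)$, with equality if and only if $V$ and $W'$ are conditionally independent given $W$.
\end{itemize}
Let $V=(V_j)_{j\in\mathbb Z}$ be a stationary process. By (H3) and stationarity,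
\[
H(V_{n+1}\mid V_0,\dots,V_n)\le H(V_{n+1}\mid V_1,\dots,V_n)=H(V_n\mid V_0,\dots,V_{n-1}),
\]
so $H(V_n\mid V_0,\dots,V_{n-1})$ decreases to a limit $h(V)$, the \emph{entropy rate}. By (H1), $\frac1nH(V_0,\dots,V_{n-1})$ is an average of the first terms of this sequence, so it tends to $h(V)$ as well.
\begin{itemize}
\item[(H4)] If $V$ and $W$ are stationary processes on one probability space and each $V_j$ is almost surely a function of $(W_{j-K},\dots,W_{j+K})$, then $h(V)\le h(W)$.
\end{itemize}
Indeed, $H(V_0,\dots,V_{n-1})\le H(W_{-K},\dots,W_{n-1+K})=H(W_0,\dots,W_{n+2K-1})$; divide by $n$.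

For a $\sigma$-invariant Borel probability $\mu$ on a subshift, $h_\mu(\sigma)$ is the entropy rate of the coordinate process $(x_i)$, and $\mu[a_0\dots a_n]$ is the measure of $\{x:x_{[0,n]}=a_0\dots a_n\}$. If $\psi\colon X\to X'$ is a conjugacy of subshifts, then (H4), applied with the radii of $\psi$ and $\psi^{-1}$, gives $h_{\psi_*\mu}(\sigma)=h_\mu(\sigma)$.

\subsection*{Markov processes}
Let $m\ge1$. A stationary process $V$ is \emph{$m$-step Markov} if for all $n>m$ the variable $V_n$ is conditionally independent of $(V_0,\dots,V_{n-m-1})$ given $(V_{n-m},\dots,V_{n-1})$. With $P[a_0\dots a_n]=P(V_0=a_0,\dots,V_n=a_n)$ this reads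
\begin{equation}\label{eq:markov}
P[a_0\dots a_n]\;P[a_{n-m}\dots a_{n-1}]=P[a_0\dots a_{n-1}]\;P[a_{n-m}\dots a_n]\qquad(n>m).
\end{equation}
A shift-invariant measure is $m$-step Markov if its coordinate process is. The next lemma is the way in which entropy detects the Markov property.

\begin{lemma}\label{lem:criterion}
A stationary process $V$ is $m$-step Markov if and only if $h(V)=H(V_m\mid V_0,\dots,V_{m-1})$.
\end{lemma}

\begin{proof}
By stationarity the right side equals $H(V_n\mid V_{n-m},\dots,V_{n-1})$ for every $n$. So by (H3) the process is $m$-step Markov if and only if the nonincreasing sequence $H(V_n\mid V_0,\dots,V_{n-1})$ is constant for $n\ge m$, that is, if and only if its $m$-th term equals its limit.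
\end{proof}

\begin{lemma}[Markov approximation]\label{lem:approx}
Let $V$ be a stationary process with values in a finite set $B$, and let $m\ge1$. There is a shift-invariant $m$-step Markov measure $\nu$ on $B^{\mathbb Z}$ with $\nu[a_0\dots a_m]=P[a_0\dots a_m]$ for all words of length $m+1$. Its entropy rate is $H(V_m\mid V_0,\dots,V_{m-1})$.
\end{lemma}

\begin{proof}
For $n\ge m$ put, with the convention $0/0=0$,
\[
\nu[a_0\dots a_n]=P[a_0\dots a_m]\prod_{t=m+1}^{n}\frac{P[a_{t-m}\dots a_t]}{P[a_{t-m}\dots a_{t-1}]}.
\]
Let $n>m$. Summing over $a_n$ turns the last factor into $1$, unless its denominator vanishes; in that case the factor before it vanishes too. Either way the sum is $\nu[a_0\dots a_{n-1}]$. Summing over $a_0$ turns the first factor into $P[a_1\dots a_m]$ by stationarity, and this cancels against the denominator for $t=m+1$ to give $\nu[a_1\dots a_n]$. So the family is consistent and defines a shift-invariant measure by the Kolmogorov extension theorem. It satisfies \eqref{eq:markov}, and Lemma~\ref{lem:criterion} gives the entropy rate.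
\end{proof}

The only property of $1$-step Markov measures that the proof uses is that a known word separates its left from its right.

\begin{lemma}[Splitting]\label{lem:split}
Let $\mu$ be a $\sigma$-invariant $1$-step Markov measure, let $a\le b$ and $s\ge1$, and put $F_L=x_{[a-s,a-1]}$, $Z=x_{[a,b]}$, $F_R=x_{[b+1,b+s]}$. Given $Z=z$, where $\mu[z]>0$, the variables $F_L$ and $F_R$ are independent, the law of $F_R$ depends only on the last symbol $z_b$, and the law of $F_L$ depends only on the first symbol $z_a$.
\end{lemma}

\begin{proof}
Put $Q(c,c')=\mu[cc']/\mu[c]$, again with $0/0=0$, and let $Q(c_0\dots c_n)$ be the product of the $Q(c_{t-1},c_t)$. Iterating \eqref{eq:markov} gives $\mu[uzv]=\mu[uz_a]\,Q(z)\,Q(z_bv)$, $\mu[z]=\mu[z_a]\,Q(z)$ and $\mu[z_bv]=\mu[z_b]\,Q(z_bv)$. Hence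
\[
\mu(F_L=u,\,F_R=v\mid Z=z)=\frac{\mu[uz_a]}{\mu[z_a]}\cdot\frac{\mu[z_bv]}{\mu[z_b]},
\]
and the two factors are probability distributions in $u$ and in $v$.
\end{proof}

\begin{theorem}[Parry \cite{parry}]\label{thm:parry}
An irreducible vertex shift $X$ has a unique $\sigma$-invariant Borel probability $\mu$ of maximal entropy. It is $1$-step Markov and has full support.
\end{theorem}

We call $\mu$ the \emph{Parry measure}. Its entropy is the topological entropy $h(X)=\lim\frac1n\log|L_n(X)|$. A conjugacy between irreducible vertex shifts induces an entropy-preserving bijection between their invariant probabilities, so \emph{it carries the Parry measure to the Parry measure}.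

\section{Space-time diagrams and strips}\label{sec:diagrams}

The proof uses the inverse of $\varphi$ only to have rows at negative times. We therefore work directly with bi-infinite orbits, and this covers noninvertible maps at no extra cost. In Sections~\ref{sec:diagrams}--\ref{sec:proof}, $X\subseteq A^{\mathbb Z}$ is a nonempty subshift, not necessarily of finite type, and $\varphi\colon X\to X$ is a continuous surjection with $\varphi\sigma=\sigma\varphi$. A \emph{diagram} is an element of
\[
\widehat X=\{\mathbf x=(x^{(j)})_{j\in\mathbb Z}\in X^{\mathbb Z}:\ x^{(j+1)}=\varphi(x^{(j)})\text{ for all }j\};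
\]
the point $x^{(j)}$ is its $j$-th \emph{row}. The compact space $\widehat X$ carries two commuting homeomorphisms, the vertical shift $(\widehat\varphi\mathbf x)^{(j)}=x^{(j+1)}$ and the horizontal shift $(\widehat\sigma\mathbf x)^{(j)}=\sigma x^{(j)}$. The system $(\widehat X,\widehat\varphi)$ is the \emph{natural extension} of $\varphi$. Since $\varphi$ is onto, every point of $X$ is row $0$ of a diagram. If $\varphi$ is an automorphism, $\mathbf x\mapsto x^{(0)}$ is a conjugacy from $(\widehat X,\widehat\varphi)$ to $(X,\varphi)$, and one may read $x^{(j)}=\varphi^jx$ everywhere.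

\begin{lemma}\label{lem:lift}
Let $\mu$ be a Borel probability on $X$ with $\varphi_*\mu=\mu$. There is a unique Borel probability $\widehat\mu$ on $\widehat X$ under which every row has law $\mu$. It is $\widehat\varphi$-invariant, and it has full support if $\mu$ has.
\end{lemma}

\begin{proof}
The rows $j\ge-n$ are functions of $x^{(-n)}$, so their joint law must be the image of $\mu$ under $x\mapsto(x,\varphi x,\varphi^2x,\dots)$. These laws are consistent because $\varphi_*\mu=\mu$, which gives existence and uniqueness. The measure $\widehat\varphi_*\widehat\mu$ has the same defining property, so it equals $\widehat\mu$. Open conditions $x^{(j)}\in O_j$ on finitely many rows $j\ge-n$ amount to the one open condition $x^{(-n)}\in\bigcap_j\varphi^{-(j+n)}O_j$. So the sets $\{x^{(-n)}\in O\}$ with $O$ open form a base of $\widehat X$, and such a set has measure $\mu(O)$.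
\end{proof}

For an automorphism, $\widehat\mu$ corresponds to $\mu$ under $\mathbf x\mapsto x^{(0)}$.

\subsection*{Strips}
For $N\ge0$ let $\mathcal A_N$ be the finite set of words $x_{[-N,N]}$, $x\in X$, with positions (\emph{columns}) indexed by $[-N,N]$. Put
\[
U^N_j(\mathbf x)=x^{(j)}_{[-N,N]},\qquad \pi_N(\mathbf x)=(U^N_j(\mathbf x))_{j\in\mathbb Z},\qquad Y_N=\pi_N(\widehat X).
\]
The map $\pi_N$ is continuous and carries $\widehat\varphi$ to the shift, so $Y_N$ is a subshift over $\mathcal A_N$. Call $w\ge0$ \emph{separating} if $\pi_w$ is injective. Then for $N\ge w$ the map $\pi_N$ is injective too, hence a conjugacy from $(\widehat X,\widehat\varphi)$ to $Y_N$.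

A separating $w$ exists if and only if $\widehat\varphi$ is expansive. If $w$ is separating, $\widehat\varphi$ is conjugate to a subshift and so is expansive. Conversely, let $\delta$ be an expansive constant. By compactness there is $w$ such that diagrams that agree on $[-w,w]$ in the rows $|j|\le w$ are within distance $\delta$. If $\pi_w\mathbf x=\pi_w\mathbf y$, this applies to $\widehat\varphi^{\,t}\mathbf x$ and $\widehat\varphi^{\,t}\mathbf y$ for every $t$, so $\mathbf x=\mathbf y$.

\subsection*{Four constants}
Assume that $\widehat\varphi$ is expansive. We fix:
\begin{itemize}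
\item a radius $r\ge1$ of $\varphi$; by induction, $(\varphi^jx)_i$ depends only on $x_{[i-jr,i+jr]}$ for $j\ge0$;
\item a separating $w\ge0$;
\item an integer $k\ge0$ such that for all diagrams $\mathbf x,\mathbf y$,
\begin{equation}\label{eq:star}
x^{(j)}_{[-w,w]}=y^{(j)}_{[-w,w]}\ \text{ for }|j|\le k\quad\Longrightarrow\quad x^{(0)}_{[-w-1,w+1]}=y^{(0)}_{[-w-1,w+1]};
\end{equation}
\item $m=\max(2k,1)$.
\end{itemize}
Such a $k$ exists. Otherwise there are, for every $n$, diagrams $\mathbf x_n,\mathbf y_n$ that agree on $[-w,w]$ in the rows $|j|\le n$ and differ on $[-w-1,w+1]$ in row $0$. A limit point $(\mathbf x,\mathbf y)$ of these pairs has $\pi_w\mathbf x=\pi_w\mathbf y$ and $\mathbf x\ne\mathbf y$, which contradicts the choice of $w$.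

Thus $r$ is a local rule that fills a diagram upward, and \eqref{eq:star} is a local rule that fills it sideways. The memory $m$ is chosen so that $m+1$ consecutive rows are enough to see both rules: $m+1\ge2$ and $m+1\ge2k+1$. The locally admissible fillings of the strip form the SFT
\[
\Omega_N=\{u\in\mathcal A_N^{\mathbb Z}:\ u_j\dots u_{j+m}\in L_{m+1}(Y_N)\text{ for all }j\}\supseteq Y_N .
\]

\begin{theorem}\label{thm:core}
Let $X$ be a nonempty subshift and $\varphi\colon X\to X$ a continuous surjection commuting with $\sigma$ whose natural extension is expansive. Let $\mu$ be a Borel probability on $X$ that is invariant under $\sigma$ and $\varphi$ and is $1$-step Markov for $\sigma$. Let $r,w,k,m$ be as above and let $N\ge\max(mr,w)$.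
\begin{itemize}
\item[(a)] Under $\widehat\mu$, the process $(U^N_j)_{j\in\mathbb Z}$ is $m$-step Markov.
\item[(b)] If $\mu$ has full support, then $Y_N=\Omega_N$, and $(\widehat X,\widehat\varphi)$ is conjugate to an SFT.
\end{itemize}
\end{theorem}

Entropies without a subscript refer to $\widehat\mu$. The process $U^N$ is stationary because $\widehat\mu$ is $\widehat\varphi$-invariant. Put
\[
d_N(n)=H(U^N_n\mid U^N_0,\dots,U^N_{n-1})\quad(n\ge1),\qquad h_N=h(U^N)=\lim_{n\to\infty}d_N(n).
\]
By Lemma~\ref{lem:criterion}, part (a) is the equality $d_N(m)=h_N$.

\section{An example: a wave equation modulo 2}\label{sec:example}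

Let $A=(\mathbb Z/2)^2$ and $X=A^{\mathbb Z}$, write $x_i=(a_i,b_i)$, and define
\[
(\varphi x)_i=(b_i,\ a_i+b_{i-1}+b_{i+1}).
\]
This is an automorphism with inverse $(\varphi^{-1}x)_i=(b_i+a_{i-1}+a_{i+1},\ a_i)$. Let $t_{i,j}$ be the second coordinate of $(\varphi^jx)_i$. Then $(\varphi^jx)_i=(t_{i,j-1},t_{i,j})$, and
\begin{equation}\label{eq:wave}
t_{i,j-1}+t_{i,j+1}+t_{i-1,j}+t_{i+1,j}=0 .
\end{equation}
Diagrams correspond to the solutions of \eqref{eq:wave} on $\mathbb Z^2$: the lines $j=-1,0$ are arbitrary and determine the rest. The equation is symmetric in $i$ and $j$, so the columns $i=0,1$ are also arbitrary and determine the rest. Hence $w=1$ is separating, and $x\mapsto((t_{0,j},t_{1,j}))_j$ conjugates $\varphi$ to the full shift on four symbols. The theorem is thus evident here; we use the example to watch the general argument.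

We may take $r=1$ and $k=1$: the rows $|j|\le1$ on $[-1,1]$ give $t_{i,j}$ for $|i|\le1$ and $-2\le j\le1$, and then \eqref{eq:wave} at $(\pm1,-1)$ and $(\pm1,0)$ gives $x_{\pm2}=(t_{\pm2,-1},t_{\pm2,0})$. So $m=2$. Let $\mu$ be the uniform product measure. It is $1$-step Markov, and $\varphi$ preserves it, being a continuous automorphism of the compact group $X$ with Haar measure $\mu$. Let $N\ge2$.

\emph{Entropy enters through the sides.} Given $U^N_0,\dots,U^N_{n-1}$, the row $U^N_n$ adds the bits $t_{i,n}$, $|i|\le N$, and \eqref{eq:wave} computes those with $|i|<N$. Induction on $n$ with $t_{i,n+1}=t_{i,n-1}+t_{i-1,n}+t_{i+1,n}$ shows that $t_{i,n}$ is $b_{i-n}+b_{i+n}$ plus a function of $x_{[i-n+1,i+n-1]}$. So $t_{N,n}-b_{N+n}$ and $t_{-N,n}-b_{-N-n}$ are functions of $x_{[-N-n+1,N+n-1]}$, as are the earlier rows. Given the earlier rows, the pair $(t_{-N,n},t_{N,n})$ is therefore uniform, and $d_N(n)=2\log2$: one bit from each side, whatever the width. Here linearity gives this for all $n$. In general we shall control $d_N(n)$ only for $n\le N/r$, so let us continue with the cases $n=1,2$ alone.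

\emph{The Markov approximation is determined by its center.} The $2$-step approximation $\nu_N$ of $U^N$ generates rows as follows: $u_0$ is uniform, and each new row is computed by the rule of $\varphi$, except that its two boundary bits $t_{\pm N,j}$ are fair coins. Its entropy rate is $2\log2$, and $\Omega_N$ consists of the arrays on the strip that satisfy \eqref{eq:wave} for $|i|<N$. Solving \eqref{eq:wave} sideways, we recover the whole strip, coins included, from the columns $|i|\le1$. By (H4) these columns have entropy rate at least $2\log2$ under $\nu_N$.

\emph{The center looks genuine for a long time.} A coin tossed in row $j\ge1$ moves inward by one column per row, so it reaches column $\pm1$ in row $j+N-1\ge N$. In the rows $0,\dots,N-1$ the central columns are computed from $u_0$ alone, exactly as under $\mu$. Hence $2\log2\le d_1(n)$ for $n\le N-1$. As the left side does not depend on $N$, we get $2\log2\le h_1\le h_N\le d_N(2)=2\log2$, and $U^N$ is $2$-step Markov.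

The next two sections carry out these three steps in general.

\section{Entropy enters through the sides}\label{sec:sides}

From here to the end of Section~\ref{sec:proof} the hypotheses of Theorem~\ref{thm:core} are in force. Row $0$ of a wide strip determines the following rows except for two triangles at the sides (Figure~\ref{fig:strip}). The splitting property makes the triangles independent and lets each of them see only a bounded part of row $0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.75cm,y=0.8cm]
\fill[gray!40] (5,0)--(5,2.4)--(3,2.4)--cycle;
\fill[gray!40] (-5,0)--(-5,2.4)--(-3,2.4)--cycle;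
\fill[gray!15] (-0.5,0) rectangle (0.5,2.4);
\draw (-5,0) rectangle (5,2.4);
\draw (5,0)--(3,2.4) (-5,0)--(-3,2.4) (-7.5,0)--(7.5,0);
\draw[dashed] (1,0)--(3,2.4) (5,2.4)--(7,0) (-1,0)--(-3,2.4) (-5,2.4)--(-7,0);
\draw[very thick] (-5,0)--(5,0);
\node at (4.4,1.75) {$T_R$};
\node at (-4.4,1.75) {$T_L$};
\node[below] at (-5,0) {\small $-N$};
\node[below] at (5,0) {\small $N$};
\node[below] at (1,0) {\small $N-2nr$};
\node[below] at (7,0) {\small $N+nr$};
\node[above] at (-0.6,2.4) {\small $-w$};
\node[above] at (0.5,2.4) {\small $w$};
\node[right] at (5,2.5) {\small row $n$};
\node[above] at (-7,0) {};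
\end{tikzpicture}
\caption{Rows $0,\dots,n$ of a diagram over the columns $[-N,N]$. Row $0$ of the strip (thick) determines every entry outside the dark triangles $T_L$ and $T_R$, in particular the central columns $[-w,w]$ (light) when $nr+w\le N$. The dashed lines bound the part of the full row $0$ on which each triangle depends.}
\label{fig:strip}
\end{figure}

\begin{lemma}\label{lem:sides}
For every $n\ge1$ there is a number $e_n$ with $d_N(n)=e_n$ for all $N\ge nr$.
\end{lemma}

\begin{proof}
Put $D_N(0)=0$ and $D_N(n)=H(U^N_1,\dots,U^N_n\mid U^N_0)$. By (H1), $d_N(n)=D_N(n)-D_N(n-1)$. So it suffices to show that for $n\ge1$ the value $D_N(n)$ is the same for all $N\ge nr$.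

Let $N\ge nr$. Write $x=x^{(0)}$, which has law $\mu$, so that $x^{(j)}=\varphi^jx$ for $j\ge0$. Put $Z=U^N_0=x_{[-N,N]}$ and
\begin{align*}
T_R&=\bigl((\varphi^jx)_i:\ 1\le j\le n,\ N-jr<i\le N\bigr), & Z_R&=x_{[N-2nr,\,N]}, & F_R&=x_{[N+1,\,N+nr]},\\
T_L&=\bigl((\varphi^jx)_i:\ 1\le j\le n,\ -N\le i<-N+jr\bigr), & Z_L&=x_{[-N,\,-N+2nr]}, & F_L&=x_{[-N-nr,\,-N-1]}.
\end{align*}
Since $N\ge nr$, both $Z_R$ and $Z_L$ are parts of $Z$.

An entry $(\varphi^jx)_i$ of $U^N_j$ that is in neither triangle has $|i|\le N-jr$, so it is a function of $Z$. Thus, given $Z$, each of $(U^N_1,\dots,U^N_n)$ and $(T_L,T_R)$ determines the other, and $D_N(n)=H(T_L,T_R\mid Z)$ by (H2).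

An entry of $T_R$ in row $j$ depends only on the coordinates of $x$ in $[N-2jr+1,N+jr]\subseteq[N-2nr,N+nr]$. So $T_R$ is a function of $(Z_R,F_R)$, and by reflection $T_L$ is a function of $(Z_L,F_L)$. Given $Z=z$, the variables $F_L$ and $F_R$ are independent by Lemma~\ref{lem:split}, hence so are $T_L$ and $T_R$. By (H1) and (H3),
\[
D_N(n)=H(T_L\mid Z)+H(T_R\mid Z).
\]

By Lemma~\ref{lem:split} again, the law of $F_R$ given $Z=z$ depends only on $z_N$, which is part of $Z_R$. So the law of $T_R$ given $Z=z$ is the same for all $z$ with the same part $z_{[N-2nr,N]}$; it therefore equals the law of $T_R$ given that value of $Z_R$, and $H(T_R\mid Z)=H(T_R\mid Z_R)$. Finally, $(\varphi^jx)_{i+s}=(\varphi^j\sigma^sx)_i$, so the pair $(Z_R,T_R)$ for the width $N+s$ is the pair for the width $N$ evaluated at $\sigma^sx$. Since $\mu$ is $\sigma$-invariant, $H(T_R\mid Z_R)$ does not depend on $N$. The same argument, with $z_{-N}$ and $\sigma^{-s}$, applies to $H(T_L\mid Z)=H(T_L\mid Z_L)$.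
\end{proof}

\section{The Markov approximation on a strip}\label{sec:approx}

Lemma~\ref{lem:sides} describes $d_N(n)$ for $n\le N/r$, whereas $h_N$ is the limit as $n\to\infty$ with $N$ fixed, which lies outside this range. We need a lower bound for the entropy rate in terms of $e_m$. For this we look for a stationary process whose rate is known to be $e_m$ and which imitates the true process for a long time. The $m$-step Markov approximation of $U^N$ has rate $e_m$, but agrees with $U^N$ on $m+1$ rows only. Its central columns do better, by the two lemmas that follow. For $u\in\mathcal A_N^{\mathbb Z}$ and $N\ge w$, let $c_j\in\mathcal A_w$ be the restriction of $u_j$ to the columns $[-w,w]$.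

\begin{lemma}[The center determines the strip]\label{lem:sideways}
Let $N\ge w$, $K=(N-w)k$ and $j_0\in\mathbb Z$. If $u,u'\in\Omega_N$ and $c_j=c'_j$ for $|j-j_0|\le K$, then $u_{j_0}=u'_{j_0}$.
\end{lemma}

\begin{proof}
We show by induction on $M\in[w,N]$ that $u_j$ and $u'_j$ agree on $[-M,M]$ whenever $|j-j_0|\le(N-M)k$. The case $M=w$ is the hypothesis and the case $M=N$ is the conclusion. Assume the claim for some $M<N$ and let $|j-j_0|\le(N-M-1)k$. Since $2k+1\le m+1$, the words $u_{j-k}\dots u_{j+k}$ and $u'_{j-k}\dots u'_{j+k}$ are in the language of $Y_N$, so there are diagrams $\mathbf x,\mathbf y$ with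
\[
x^{(s)}_{[-N,N]}=u_{j+s},\qquad y^{(s)}_{[-N,N]}=u'_{j+s}\qquad(|s|\le k).
\]
As $|j+s-j_0|\le(N-M)k$, the rows $x^{(s)}$ and $y^{(s)}$ agree on $[-M,M]$ for $|s|\le k$. Let $\ell=\pm(M-w)$. Then $[\ell-w,\ell+w]\subseteq[-M,M]$, so the diagrams $\widehat\sigma^{\,\ell}\mathbf x$ and $\widehat\sigma^{\,\ell}\mathbf y$ satisfy the hypothesis of \eqref{eq:star}, and $x^{(0)},y^{(0)}$ agree on $[\ell-w-1,\ell+w+1]$. This interval contains $M+1$ for the upper sign and $-M-1$ for the lower sign. Since $M+1\le N$, the words $u_j$ and $u'_j$ agree on $[-M-1,M+1]$.
\end{proof}

If $nr+w\le N$, then $(\varphi^jx)_{[-w,w]}$ depends only on $x_{[-N,N]}$ for $0\le j\le n$, so there is a function $G$ on $\mathcal A_N$ with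
\[
G(x_{[-N,N]})=\bigl((\varphi^jx)_{[-w,w]}\bigr)_{0\le j\le n}\qquad(x\in X).
\]
In particular $(U^w_0,\dots,U^w_n)=G(U^N_0)$ on $\widehat X$. The same formula holds on $\Omega_N$, although a point of $\Omega_N$ is not yet known to come from a diagram.

\begin{lemma}[The center looks genuine]\label{lem:cone}
If $nr+w\le N$ and $u\in\Omega_N$, then $(c_0,\dots,c_n)=G(u_0)$.
\end{lemma}

\begin{proof}
Choose $x\in X$ with $x_{[-N,N]}=u_0$. We show by induction that $u_j$ and $\varphi^jx$ agree on $I_j=[-N+jr,N-jr]$ for $0\le j\le n$; since $[-w,w]\subseteq I_j$, this proves the lemma. The case $j=0$ holds by the choice of $x$. Let the claim hold for some $j<n$. Since $m\ge1$, the word $u_ju_{j+1}$ is in $L_2(Y_N)$, so there is $y\in X$ with $y_{[-N,N]}=u_j$ and $(\varphi y)_{[-N,N]}=u_{j+1}$. The points $y$ and $\varphi^jx$ agree on $I_j$, so $\varphi y$ and $\varphi^{j+1}x$ agree on $I_{j+1}$.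
\end{proof}

\begin{proposition}\label{prop:lower}
$e_m\le h_w$.
\end{proposition}

\begin{proof}
Fix $n\ge1$ and choose $N\ge\max(mr,\,nr+w)$. Let $\nu$ be the $m$-step Markov approximation of $U^N$ (Lemma~\ref{lem:approx}). Its entropy rate is $h_\nu(u)=d_N(m)=e_m$ by Lemma~\ref{lem:sides}. A word of length $m+1$ outside $L_{m+1}(Y_N)$ has probability $0$ for $U^N$, hence for $\nu$, so $\nu(\Omega_N)=1$.

By Lemma~\ref{lem:sideways}, on $\Omega_N$ each $u_j$ is a function of $(c_{j-K},\dots,c_{j+K})$, so $h_\nu(u)\le h_\nu(c)$ by (H4). The symbol $u_0$ has the same law under $\nu$ as $U^N_0$ under $\widehat\mu$. So by Lemma~\ref{lem:cone}, $(c_0,\dots,c_n)=G(u_0)$ has the same law under $\nu$ as $(U^w_0,\dots,U^w_n)=G(U^N_0)$ under $\widehat\mu$. Therefore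
\[
e_m=h_\nu(u)\le h_\nu(c)\le H_\nu(c_n\mid c_0,\dots,c_{n-1})=d_w(n).
\]
The width $N$ grew with $n$, but the left side did not change; this is the purpose of Lemma~\ref{lem:sides}. Letting $n\to\infty$ gives $e_m\le h_w$.
\end{proof}

\section{Markov property and finite type}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
(a) Since $N\ge w$, each $U^w_j$ is a function of $U^N_j$, so $h_w\le h_N$ by (H4). With Proposition~\ref{prop:lower} and Lemma~\ref{lem:sides},
\[
e_m\le h_w\le h_N\le d_N(m)=e_m .
\]
Thus $h_N=d_N(m)$, and Lemma~\ref{lem:criterion} applies.

(b) Write $P[a_0\dots a_n]=\widehat\mu(U^N_0=a_0,\dots,U^N_n=a_n)$. This event is open in $\widehat X$, and $\widehat\mu$ has full support by Lemma~\ref{lem:lift}, so $P[a_0\dots a_n]>0$ if and only if $a_0\dots a_n\in L_{n+1}(Y_N)$. Let $n\ge m$ and let all subwords of length $m+1$ of $a_0\dots a_n$ be in the language of $Y_N$. We show by induction on $n$ that $a_0\dots a_n$ is in the language. For $n=m$ this is the assumption. For $n>m$, both factors on the right of \eqref{eq:markov} are positive, the first by induction, so $P[a_0\dots a_n]>0$. Hence every word of a point of $\Omega_N$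 is in the language of $Y_N$, and $\Omega_N\subseteq Y_N$. So $Y_N=\Omega_N$ is an SFT, and $\pi_N$ conjugates $(\widehat X,\widehat\varphi)$ to it.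
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Recode $X$ as a vertex shift and transport $\varphi$ by the conjugacy; it remains an expansive automorphism. The vertex shift is transitive, hence irreducible. Let $\mu$ be its Parry measure, which is $1$-step Markov with full support (Theorem~\ref{thm:parry}). Since $\varphi$ is a conjugacy from $(X,\sigma)$ to itself, $\varphi_*\mu=\mu$. The natural extension is conjugate to $(X,\varphi)$ and so is expansive. Theorem~\ref{thm:core}(b) applies.
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
Transitivity and finite type of $X$ serve only to produce $\mu$. Let $E$ be the set of $0$--$1$ sequences that contain no block $10^{2t+1}1$. It is not an SFT: for $2t+1\ge m$, the periodic sequence with period $10^{2t+1}$ is not in $E$, but its blocks of length $m+1$ contain at most one $1$ and so are in the language. Take $X=E$ and $\varphi=\sigma$, so that the conclusion of Theorem~\ref{thm:core}(b) fails.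

\emph{Full support} is used only in (b). The point mass at the fixed point $\dots000\dots$ of $E$ satisfies all other hypotheses.

The \emph{Markov property} is used only in Lemma~\ref{lem:sides}. Every word $v$ of $E$ occurs in a periodic point of $E$, with period $v$ or $v0$, so a weighted sum of periodic orbit measures satisfies all other hypotheses. One sees what breaks: for $\varphi=\sigma$ we have $d_N(n)=H(x_{N+n}\mid x_{[-N,N+n-1]})$, which by Lemma~\ref{lem:criterion} is constant for large $N$ only if $\mu$ is Markov of some finite step.

\emph{Expansiveness} is used in Lemma~\ref{lem:sideways} and for the injectivity of $\pi_N$. The identity map of an infinite $X$ is not conjugate to a subshift, since a subshift has finitely many fixed points.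
\end{remark}

\section{Commuting expansive homeomorphisms}\label{sec:commuting}

Theorem~\ref{thm:main} treats $\sigma$ and $\varphi$ asymmetrically, since $\varphi$ need not be transitive: on the disjoint union of two copies of a full shift, written as $\{0,1\}\times A^{\mathbb Z}$, let $\sigma$ shift and swap the copies and let $\varphi$ shift only. Two neighboring classes give symmetric statements. A homeomorphism $T$ of a nonempty compact metric space is \emph{nonwandering} if for every nonempty open $U$ there is $n>0$ with $T^nU\cap U\ne\emptyset$, and \emph{mixing} if for all nonempty open $U,V$ we have $T^nU\cap V\neq\emptyset$ for all large $n$. Mixing implies transitive, transitive implies nonwandering, and positive powers of a mixing map are mixing. By Poincar\'e recurrence, $T$ is nonwandering if it preserves a Borel probability with full support. A \emph{subshift presentation} of $T$ is a conjugacy onto a subshift, and a measure is \emph{finite-memory Markov} in it if its image is $M$-step Markov for some $M$.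

\begin{theorem}\label{thm:commuting}
Let $\sigma,\varphi$ be commuting expansive homeomorphisms of a nonempty zero-dimensional compact metric space $X$.
\begin{itemize}
\item[(1)] $(X,\sigma)$ is conjugate to a nonwandering SFT if and only if $(X,\varphi)$ is.
\item[(2)] $(X,\sigma)$ is conjugate to a mixing SFT if and only if $(X,\varphi)$ is.
\item[(3)] If $(X,\sigma)$ is conjugate to a transitive SFT, then $X$ is a finite disjoint union of clopen $\varphi$-invariant sets on which $\varphi$ is conjugate to a transitive SFT. These sets are permuted transitively by $\sigma$, so the restrictions of $\varphi$ to them are mutually conjugate.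
\item[(4)] If $\mu$ is a $(\sigma,\varphi)$-invariant probability that is a finite-memory Markov measure in some subshift presentation of $\sigma$, then it is a finite-memory Markov measure in some subshift presentation of $\varphi$.
\end{itemize}
\end{theorem}

By Fiebig's example, ``nonwandering'' cannot be dropped from the implication ``$\sigma$ SFT implies $\varphi$ SFT''. To prove the theorem we decompose $X$ into pieces that have an intrinsic description, so that a commuting map must permute them.

\begin{lemma}\label{lem:minimal}
Let $T$ be a homeomorphism of a compact metric space $X$, and let $\mathcal C$ be a finite partition of $X$ into nonempty clopen sets $C=TC$ on each of which $T$ is transitive. Then every clopen set $W=TW$ is a union of members of $\mathcal C$, and every homeomorphism $S$ commuting with $T$ permutes $\mathcal C$.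
\end{lemma}

\begin{proof}
The sets $C\cap W$ and $C\setminus W$ are open, disjoint and $T$-invariant, so by transitivity one of them is empty. Hence the members of $\mathcal C$ are exactly the minimal nonempty clopen $T$-invariant sets, and $S$ permutes these because $W\mapsto SW$ is an inclusion-preserving bijection of the clopen $T$-invariant sets.
\end{proof}

\begin{lemma}\label{lem:components}
A nonempty nonwandering vertex shift $X$ is a disjoint union of clopen irreducible vertex shifts $X_1,\dots,X_p$, its \emph{components}. If $\mu_i$ is the Parry measure of $X_i$, then $\mu=\frac1p\sum_i\mu_i$ is $\sigma$-invariant and $1$-step Markov with full support.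
\end{lemma}

\begin{proof}
Let $ab$ be an edge. The nonwandering property of its cylinder gives $y\in X$ and $n>0$ with $y_{[0,1]}=y_{[n,n+1]}=ab$, so $y_0\dots y_n$ is a cycle through the edge. Thus every edge joins two vertices of one strongly connected component of the graph, and every point of $X$ stays in the component of its symbol $x_0$. This gives the $X_i$. They use disjoint alphabets. For a word whose last-but-one symbol belongs to $X_i$, all four terms of \eqref{eq:markov} with $m=1$ contain that symbol, so $\mu=\frac1p\mu_i$ on each of them, and \eqref{eq:markov} for $\mu$ follows from \eqref{eq:markov} for $\mu_i$. Invariance and full support pass from the $\mu_i$ to $\mu$.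
\end{proof}

We also recall the cyclic structure of an irreducible graph. Its \emph{period} $q$ is the greatest common divisor of the cycle lengths. The vertices split into classes $B_0,\dots,B_{q-1}$, indexed modulo $q$, such that every edge goes from some $B_t$ to $B_{t+1}$, and for $a\in B_s$, $b\in B_t$ there are paths from $a$ to $b$ of every large length congruent to $t-s$ modulo $q$. The \emph{cyclic classes} $D_t=\{y:y_0\in B_t\}$ are clopen and $\sigma^q$-invariant, and $\sigma^q$ is mixing on each: two words on $[-l,l]$ defining cylinders in $D_t$ end in $B_{t+l}$ and begin in $B_{t-l}$, so they are joined by a path of length $nq-2l$ for all large $n$.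

\begin{proof}[Proof of Theorem~\ref{thm:commuting}]
The hypotheses are symmetric in $\sigma$ and $\varphi$, so in (1) and (2) one direction suffices. In any subshift presentation of $\sigma$, the map $\varphi$ is an expansive automorphism, and we identify $(\widehat X,\widehat\varphi,\widehat\mu)$ with $(X,\varphi,\mu)$.

(4) Let $\mu$ be $M$-step Markov in a presentation of $\sigma$, and pass to the blocks $v_i=x_{[i,i+M-1]}$. The block $v_n$ is a function of $v_{n-1}$ and $x_{n+M-1}$, and $x_{n+M-1}$ is conditionally independent of $x_{[0,n-2]}$ given $x_{[n-1,n+M-2]}=v_{n-1}$. So $\mu$ is $1$-step Markov in the new presentation. By Theorem~\ref{thm:core}(a), which needs neither full support nor finite type, $\mu$ is $m$-step Markov in the presentation $\pi_N$ of $\varphi$.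

(1) Present $\sigma$ as a nonwandering vertex shift and take $X_i,\mu_i,\mu$ from Lemma~\ref{lem:components}. By Lemma~\ref{lem:minimal}, $\varphi$ permutes the $X_i$. Each restriction $\varphi\colon X_i\to\varphi X_i$ is a conjugacy for $\sigma$, so it carries Parry measure to Parry measure, and $\varphi_*\mu=\mu$. By Theorem~\ref{thm:core}(b), $(X,\varphi)$ is conjugate to an SFT. It is nonwandering because $\varphi$ preserves the fully supported measure $\mu$.

(3) By (1), $(X,\varphi)$ is conjugate to a nonwandering vertex shift. Its components are clopen $\varphi$-invariant sets on which $\varphi$ is conjugate to a transitive SFT, and $\sigma$ permutes them by Lemma~\ref{lem:minimal}. The union of a $\sigma$-orbit of components is nonempty, clopen and $\sigma$-invariant, so it is $X$ by Lemma~\ref{lem:minimal} applied to $\sigma$ and the partition $\{X\}$. For a component $C$, the map $\sigma\colon C\to\sigma C$ conjugates $\varphi|_C$ to $\varphi|_{\sigma C}$.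

(2) Let $\sigma$ be conjugate to a mixing SFT. By (1), $(X,\varphi)$ is conjugate to a nonwandering vertex shift. Let $q$ be a common multiple of the periods of its components, and let $\mathcal D$ be the partition of $X$ into the cyclic classes of all components. Its members are clopen and $\varphi^q$-invariant, and $\varphi^q$ is mixing on each. By Lemma~\ref{lem:minimal}, $\sigma$ permutes $\mathcal D$, so $\sigma^sD=D$ for some $s>0$ and all $D\in\mathcal D$. Since $\sigma^s$ is mixing, hence transitive, $D=X$. So $\varphi$ has one component, of period $1$, and is mixing.
\end{proof}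

\section{Endomorphisms}\label{sec:endo}

A continuous map $T$ of a compact metric space is \emph{positively expansive} if there is $\delta>0$ such that $d(T^jx,T^jy)\le\delta$ for all $j\ge0$ implies $x=y$. A \emph{one-sided SFT} is the set of all sequences $(u_j)_{j\ge0}$ over a finite alphabet that avoid a finite list of blocks, with the shift.

\begin{theorem}\label{thm:endo}
Let $\varphi$ be a surjective continuous map commuting with $\sigma$ on a nonempty nonwandering SFT $(X,\sigma)$.
\begin{itemize}
\item[(i)] If the natural extension $(\widehat X,\widehat\varphi)$ is expansive, it is conjugate to a nonwandering SFT.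
\item[(ii)] If $\varphi$ is positively expansive, $(X,\varphi)$ is conjugate to a one-sided SFT.
\end{itemize}
\end{theorem}

Part (ii) is known; it is included because the same method proves it. The new point is the invariance of the measure, since $\varphi$ is now only a \emph{factor map}, a continuous shift-commuting surjection, and such maps can lower entropy. We use three facts about a factor map $\psi\colon X'\to X''$ of subshifts. First, $h(X'')\le h(X')$, because $|L_n(X'')|\le|L_{n+2r}(X')|$ for a radius $r$ of $\psi$. Second, if $X'$ and $X''$ are irreducible SFTs of equal entropy, then $\psi$ is finite-to-one \cite{covenpaul}, \cite[\S8.1]{lindmarcus}. Third, by the Ledrappier--Walters inequality \cite{ledwal}, $h_\lambda(\sigma)$ is at most $h_{\psi_*\lambda}(\sigma)$ plus the $\psi_*\lambda$-average of the topological entropies of the fibers $\psi^{-1}(y)$, and a finite fiber has entropy $0$; together with (H4), this shows that a factor map with finite fibers preserves the entropy of invariant measures $\lambda$.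

\begin{proof}[Proof of Theorem~\ref{thm:endo}]
Recode $X$ as a vertex shift, which preserves both hypotheses, and take $X_i,\mu_i,\mu$ from Lemma~\ref{lem:components}.

\emph{The measure $\mu$ is $\varphi$-invariant.} The sets $\varphi^{-1}(X_l)$ are clopen, $\sigma$-invariant and partition $X$, so by Lemma~\ref{lem:minimal} there is a map $\tau$ with $\varphi(X_i)\subseteq X_{\tau(i)}$. Since $\varphi$ is onto, $\tau$ is onto, hence a permutation; then the preimages of a point of $X_{\tau(i)}$ lie in $X_i$, so $\varphi(X_i)=X_{\tau(i)}$. The inequalities $h(X_i)\ge h(X_{\tau(i)})\ge h(X_{\tau^2(i)})\ge\cdots$ return to $h(X_i)$, so they are equalities. Hence $\varphi\colon X_i\to X_{\tau(i)}$ is finite-to-one, and $\varphi_*\mu_i$ has entropy $h(X_i)=h(X_{\tau(i)})$. By uniqueness in Theorem~\ref{thm:parry}, $\varphi_*\mu_i=\mu_{\tau(i)}$, and so $\varphi_*\mu=\mu$.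

(i) By Theorem~\ref{thm:core}(b), $(\widehat X,\widehat\varphi)$ is conjugate to an SFT. It is nonwandering because $\widehat\varphi$ preserves $\widehat\mu$, which has full support by Lemma~\ref{lem:lift}.

(ii) Choose $w$ such that points agreeing on $[-w,w]$ are within the constant of positive expansiveness. Then $x=y$ whenever $\varphi^jx$ and $\varphi^jy$ agree on $[-w,w]$ for all $j\ge0$. This $w$ is separating: if $\pi_w\mathbf x=\pi_w\mathbf y$, apply the property to $x^{(t)}$ and $y^{(t)}$ for each $t$. So $\widehat\varphi$ is expansive, and Theorem~\ref{thm:core}(b) gives $m$ and $N\ge w$ with $Y_N=\Omega_N$. The map $x\mapsto((\varphi^jx)_{[-N,N]})_{j\ge0}$ is continuous and injective, so it conjugates $(X,\varphi)$ to the shift on its image $Y^+$. Since every $x\in X$ is row $0$ of a diagram, $Y^+$ is the set of restrictions of points of $Y_N$ to $j\ge0$. In particular $Y^+$ is contained in the one-sided SFT $\Omega^+$ of all $(u_j)_{j\ge0}$ whose blocks of length $m+1$ lie in $L_{m+1}(Y_N)$. Conversely, let $u\in\Omega^+$, choose $y\in Y_N$ with $y_{[0,m]}=u_{[0,m]}$, and extend $u$ by $u_j=y_j$ for $j<0$. A block $u_t\dots u_{t+m}$ is a block of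 $y$ if $t\le0$ and a block of the original $u$ if $t\ge0$. So the extension lies in $\Omega_N=Y_N$, and $u\in Y^+$. Thus $Y^+=\Omega^+$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{covenpaul}
Coven and Paul, 1974.

\bibitem{survey}
\emph{Expansive automorphisms and expansive endomorphisms of the shift (a survey)},
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 26084/\allowbreak 1/\allowbreak 1404-7.pdf}

\bibitem{ledwal}
Ledrappier and Walters, J. London Math. Soc., 1977.

\bibitem{lindmarcus}
Lind and Marcus, \emph{An Introduction to Symbolic Dynamics and Coding}.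

\bibitem{parry}
W.~Parry, \emph{Intrinsic Markov chains}, Trans. AMS, 1964.

\end{thebibliography}
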